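\title{Light paths in $3$-connected planar graphs}

\begin{abstract}
The weight of a path in a graph is the sum of the degrees of its vertices. Let $w(3,k)$ be the smallest integer $w$ such that every $3$-connected planar graph that contains a path on $k$ vertices contains one of weight at most $w$. We prove that $w(3,k)\le(44+o(1))\,k\log_2k$, which confirms the conjecture $w(3,k)=\mathcal O(k\log k)$. The light path is found inside an arbitrary longest path $P$. A vertex of $P$ with many neighbors outside $P$ offers long detours, and for each dyadic size a constant proportion of the detours of at least that size can be taken simultaneously; since $P$ cannot be lengthened, each size contributes only linearly to the weight. We also give short proofs that the order $k\log k$ is exact and that no bound holds for $2$-connected planar graphs.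
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A \emph{$k$-path} is a path on $k$ vertices. The \emph{weight} of a subgraph $H$ of a graph $G$ is
\[
w_G(H)=\sum_{v\in V(H)}\deg_G(v).
\]
For integers $\varkappa\ge1$ and $k\ge1$ let $w(\varkappa,k)$ be the smallest integer $w$ such that every $\varkappa$-connected planar graph $G$ that contains a $k$-path also contains a $k$-path $P$ with $w_G(P)\le w$; if there is no such integer, $w(\varkappa,k)=+\infty$. Only $\varkappa\in\{2,3\}$ occurs below, and a graph is $\varkappa$-connected if it has more than $\varkappa$ vertices and stays connected after the deletion of any set of fewer than $\varkappa$ vertices.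

By Euler's formula a planar graph with $n\ge3$ vertices has at most $3n-6$ edges, so its average degree is less than $6$. Hence $w(3,1)\le5$, and the icosahedron shows that equality holds. For larger $k$ the first guess is a linear bound: most vertices have small degree, so a $k$-path should be available among them. The guess ignores that the vertices of small degree may be joined to each other only through vertices of large degree. In $K_{2,M}$ every edge has weight $M+2$, so $2$-connectivity gives no bound at all. In a $3$-connected planar graph the phenomenon survives in a weaker form: a path can be forced to spend every second step on a vertex of at least twice the minimum degree, every fourth step on a vertex of at least four times the minimum degree, and so on, and each of the $\log_2k$ scales adds a constant multiple of $k$ to the weight (Section~\ref{sec:lower}).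

It is known that $k\log k\le w(3,k)\le5k^2$ for every $k\ge1$ (Fabrici and Jendro\v{l}) and that $w(3,k)\le\frac32k^2+\mathcal O(k)$ for $k\ge4$ (Fabrici, Harant and Jendro\v{l}). The conjecture posed in~\cite{MCW} is that
\[
w(3,k)=\mathcal O(k\log k).
\]
We prove it.

\begin{theorem}\label{thm:upper}
For $k\ge2$ let $a=\lceil\log_2k\rceil$. Then
\[
w(3,k)\le44\,k\,a+44\,k\lceil\log_2(a+1)\rceil+388\,k=(44+o(1))\,k\log_2k .
\]
Moreover, if $G$ is a $3$-connected planar graph that contains a $k$-path, then a $k$-path of at most this weight occurs as a subpath of every longest path of $G$.
\end{theorem}

\begin{theorem}\label{thm:lower}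
For every $k\ge2$ we have $w(3,k)\ge\frac32(k+1)\lfloor\log_2k\rfloor+3$ and $w(2,k)=+\infty$.
\end{theorem}

Together the two theorems give $w(3,k)=\Theta(k\log k)$, and they show that $3$-connectivity cannot be weakened to $2$-connectivity. Theorem~\ref{thm:upper} follows by averaging from a bound on the truncated degrees along a longest path, and most of the paper is devoted to this bound.

\begin{theorem}\label{thm:trunc}
Let $G$ be a $3$-connected planar graph, let $P$ be a longest path of $G$, and let $N=|V(P)|$. For every integer $J\ge0$,
\[
\sum_{v\in V(P)}\min\{\deg_G(v),\,2^{J+1}-1\}\le(22J+18)\,N .
\]
\end{theorem}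

Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}; its first construction also shows what a proof of the upper bound has to cope with. Section~\ref{sec:reduction} deduces Theorem~\ref{thm:upper} from Theorem~\ref{thm:trunc}. Section~\ref{sec:detours} introduces detours and shows the idea on a small example. Sections~\ref{sec:K}--\ref{sec:final} prove Theorem~\ref{thm:trunc}.

\section{Two constructions}\label{sec:lower}

We use two textbook facts. A simple plane graph with $n\ge3$ vertices and $3n-6$ edges is a \emph{triangulation}: each of its faces is bounded by a triangle. A triangulation with at least $4$ vertices is $3$-connected.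

Fix $k\ge2$. Let $T_0$ consist of a path on $k+2$ vertices and two adjacent vertices $x,y$, each joined to all vertices of the path. Draw the path on a horizontal line, $x$ above it, $y$ below it, and the edge $xy$ around one end. The graph $T_0$ is simple and plane with $k+4$ vertices and $(k+1)+2(k+2)+1=3(k+4)-6$ edges, so it is a triangulation, and its minimum degree is $3$. Let $T_{i+1}$ arise from $T_i$ by inserting into each face a new vertex joined to the three vertices of that face. Each insertion adds one vertex and three edges, so every $T_i$ is a triangulation and hence $3$-connected. We say that a vertex is \emph{born} in $T_i$ if $i$ is the least index with the vertex in $T_i$.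

A vertex of degree $d$ of $T_i$ lies on $d$ faces, so its degree in $T_{i+1}$ is $2d$. A vertex born in $T_i$ has degree at least $3$ there, and therefore degree at least $3\cdot2^{m-i}$ in $T_m$ for $m\ge i$. The light vertices are the young ones, but the vertices born in the same step $i\geq 1$ are pairwise nonadjacent in $T_i$. For example, every edge of $T_1$ has an end in $T_0$ and so has weight at least $6+3$.

\begin{lemma}\label{lem:stacked}
Let $m\ge0$. Every path $H$ of $T_m$ on $n\ge2^m$ vertices has weight at least $\frac32(n+1)m+3$ in $T_m$.
\end{lemma}

\begin{proof}
Let $n_i$ be the number of vertices of $H$ in $T_i$, so $n_m=n$, and put $n_{-1}=0$. Let $i\ge1$ and consider any path of $T_i$. No two vertices born in $T_i$ are consecutive on it, and the neighbors in $T_i$ of such a vertex are pairwise adjacent in $T_{i-1}$. Deleting these vertices from the vertex sequence therefore leaves a path of $T_{i-1}$, possibly empty. Applying this for $i=m,m-1,\dots,1$, starting from $H$, we obtain paths with $n_m,n_{m-1},\dots,n_0$ vertices, and $n_i-n_{i-1}\le n_{i-1}+1$ because the deleted vertices are not consecutive. Thus $n_i+1\le2(n_{i-1}+1)$, and $n_i+1\ge(n+1)2^{-(m-i)}$ for $0\le i\le m$. Exactly $n_i-n_{i-1}$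 vertices of $H$ are born in $T_i$. Summation by parts gives
\[
w_{T_m}(H)\ge\sum_{i=0}^m(n_i-n_{i-1})\,3\cdot2^{m-i}
=3\Big[n+\sum_{i=0}^{m-1}n_i\,2^{m-i-1}\Big].
\]
Each term of the last sum satisfies $n_i2^{m-i-1}\ge\frac{n+1}2-2^{m-i-1}$, and $\sum_{i=0}^{m-1}2^{m-i-1}=2^m-1$. Hence
\[
w_{T_m}(H)\ge3\Big[n+\frac{m(n+1)}2-2^m+1\Big]\ge\frac32(n+1)m+3 ,
\]
where the last step uses $2^m\le n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $m=\lfloor\log_2k\rfloor$. The graph $T_m$ is $3$-connected and planar, and it contains a $k$-path because $T_0$ does. Since $2^m\le k$, Lemma~\ref{lem:stacked} shows that every $k$-path of $T_m$ has weight at least $\frac32(k+1)m+3$.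

For the second statement let $M\ge3$, and let $\Theta_M$ consist of two vertices $x,y$ joined by $M$ internally disjoint paths with $k-1\ge1$ inner vertices each. This graph is simple, planar and $2$-connected, and it contains a $k$-path. The components of $\Theta_M-\{x,y\}$ have $k-1$ vertices, so every $k$-path contains $x$ or $y$ and has weight greater than $M$. As $M$ is arbitrary, $w(2,k)=+\infty$.
\end{proof}

\begin{remark}\label{rem:nolinear}
Let $P$ be a longest path of the graph $T_m$ in this proof. It has $N\ge k\ge2^m$ vertices, so by Lemma~\ref{lem:stacked} the average degree of its vertices exceeds $\frac32m$. The average degree along a longest path of a $3$-connected planar graph is therefore not bounded by any constant.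
\end{remark}

\section{From truncated degrees to a light path}\label{sec:reduction}

The natural way to find a light $k$-path in a longest path $P$ is to cut $P$ into $k$-paths and take the lightest piece. By Remark~\ref{rem:nolinear}, a bound on the average weight of the pieces cannot depend on $k$ alone. But a few vertices of very large degree spoil only the pieces that contain them. So we cap the degrees at a level $D$ and average the capped weight, which by Theorem~\ref{thm:trunc} is $\mathcal O(k\log D)$ per piece. If $D$ exceeds this bound, the piece found has no vertex of degree $D$ or more, and the cap has cost nothing. A level $D$ of order $k\log k$ suffices.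

\begin{proof}[Proof of Theorem~\ref{thm:upper} from Theorem~\ref{thm:trunc}]
Let $G$ be a $3$-connected planar graph that contains a $k$-path, $k\ge2$, and let $P$ be any longest path of $G$. Then $N=|V(P)|\ge k$. Put
\[
a=\lceil\log_2k\rceil\ge1,\qquad J=a+\lceil\log_2(a+1)\rceil+8,\qquad D=2^{J+1}-1 .
\]
The path $P$ contains $q=\lfloor N/k\rfloor\ge1$ pairwise disjoint $k$-subpaths, and $N<(q+1)k\le2qk$. By Theorem~\ref{thm:trunc}, one of them, $Q$, satisfies
\[
\sum_{v\in V(Q)}\min\{\deg_G(v),D\}\le\frac{(22J+18)N}q\le2k(22J+18).
\]
Here $2k(22J+18)=44ka+44k\lceil\log_2(a+1)\rceil+388k$. Since $2^a\ge a+1$, we have $\lceil\log_2(a+1)\rceil\le a$, and $2^{J+1}=2^9\cdot2^a\cdot2^{\lceil\log_2(a+1)\rceil}\ge512\,k(a+1)$. Therefore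
\[
2k(22J+18)\le88ka+388k<512k(a+1)-1\le D .
\]
So no vertex of $Q$ has degree $D$ or more, every minimum in the sum equals the degree, and $w_G(Q)\le44ka+44k\lceil\log_2(a+1)\rceil+388k$.
\end{proof}

\section{Faces and detours}\label{sec:detours}

\subsection*{Faces of $3$-connected plane graphs}
We draw graphs on the sphere. The edges at a vertex $v$ are cyclically ordered; an \emph{angle} at $v$ is the sector between two consecutive ones, and it belongs to one face. In a $2$-connected plane graph every face $f$ is an open disk whose boundary $\partial f$ is a cycle, so each vertex of $\partial f$ has exactly one angle in $f$, and each edge lies on exactly two faces. Three consequences of $3$-connectivity are needed.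

\begin{lemma}\label{lem:faces}
Let $G$ be a $3$-connected plane graph.
\begin{enumerate}
\item[(F1)] Every face boundary is an induced cycle.
\item[(F2)] Two nonadjacent vertices lie on at most one common face.
\item[(F3)] Let $v$ be a vertex. The paths $\partial g-v$, taken over the faces $g$ at $v$ in their cyclic order around $v$, concatenate to a cycle $C_v$, which contains all neighbors of $v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(F1) Suppose $xy$ is a chord of $\partial f$. The edge $xy$ and an arc inside $f$ from $x$ to $y$ form a closed curve that separates the two open segments of $\partial f$ between $x$ and $y$. Each segment contains a vertex, and a path of $G-\{x,y\}$ cannot cross the curve. So $\{x,y\}$ separates $G$, a contradiction.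

(F2) Suppose $u$ and $v$ lie on distinct faces $f$ and $g$. An arc in $f$ and an arc in $g$ from $u$ to $v$ form a closed curve that meets $G$ only in $u$ and $v$. Since $\{u,v\}$ does not separate $G$, one side of the curve contains no vertex. The curve passes through $u$ from the angle of $f$ to the angle of $g$, and these are different angles, so some edge at $u$ leaves into this side. Its other end can only be $v$, so $u$ and $v$ are adjacent.

(F3) The faces at $v$ are distinct, one for each angle. If $g$ has its angle between the consecutive edges $vy$ and $vy'$, then $\partial g-v$ is a path from $y$ to $y'$, so the paths concatenate to a closed walk through all neighbors of $v$, of which there are at least three. A vertex not adjacent to $v$ lies on at most one face at $v$ by (F2). If a neighbor $y$ of $v$ lies on a face $g$ at $v$, then $vy$ is an edge of $\partial g$ by (F1); so $y$ lies only on the two faces at the edge $vy$, and it is the vertex where their two paths are joined. Hence the closed walk repeats no vertex.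
\end{proof}

The cycle $C_v$ is the boundary of the face of $G-v$ that contains $v$. It is the source of all detours below.

\subsection*{Detours}
From now on $G$ is a $3$-connected plane graph and $P=p_1p_2\cdots p_N$ is a longest path of $G$. A vertex is \emph{off $P$} if it is not in $V(P)$. All neighbors of $p_1$ and of $p_N$ lie on $P$, since otherwise $P$ could be extended; as degrees are at least $3$, we have $N\ge4$.

A \emph{detour} is a path $Q$ of $G$ that joins two vertices $p_a,p_b$ with $a<b$ and has all its inner vertices off $P$. Its \emph{interval} is $[a,b]$ and its \emph{gain} is the number of its inner vertices. A family of detours is \emph{compatible} if any two of its intervals share at most one integer and no two of its detours have a common inner vertex. Apart from the remark on $p_1$ and $p_N$, the next lemma is the only place where the maximality of $P$ is used.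

\begin{lemma}[Replacement principle]\label{lem:R}
The total gain of a compatible family of detours is at most $N$.
\end{lemma}

\begin{proof}
Each interval contains at least two integers, so two intervals that share at most one integer are disjoint or meet in a common endpoint. Order them as $a_1<b_1\le a_2<b_2\le\cdots$. Replacing each subpath $p_{a_q}\cdots p_{b_q}$ of $P$ by the corresponding detour gives a path. At most $N$ vertices are removed, and the new path has at most $N$ vertices, so at most $N$ vertices are added.
\end{proof}

\subsection*{The idea}
The crudest link between degrees and long paths is this: a vertex $v$ of degree $d$ followed by a walk around $C_v$ is a path on at least $d+1$ vertices, so every degree is at most $N-1$. This already needs (F3). In $\Theta_M$ all the paths $\partial g-x$ pass through $y$, and $x$ has degree $M$ although no path has more than $3(k-1)+2$ vertices. To do better than $N-1$ per vertex we want to use pieces of the cycles $C_p$ for many vertices $p$ of $P$ at once.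

\begin{example}\label{ex:triangle}
Let $v_0=p_a$, $v_1=p_b$, $v_2=p_c$ with $a<b<c$ form a triangle of $G$ whose inside contains exactly four vertices $x,z_0,z_1,z_2$, all off $P$, joined as in Figure~\ref{fig:triangle}. Each $v_t$ has three neighbors inside, and $C_{v_t}$ contains a path through them between the other two corners:
\[
A_0=v_2z_0xz_1v_1,\qquad A_1=v_0z_1xz_2v_2,\qquad A_2=v_1z_2xz_0v_0 .
\]
The detours $v_0z_0xz_1v_1$ and $v_1z_1xz_2v_2$, which start at a corner and follow its path to the next corner, have gain $3$ and intervals $[a,b]$ and $[b,c]$, but both contain $x$ and $z_1$. Now cut the inner part of each $A_t$ after the first of the three neighbors into a left half $L_t$ and a right half $R_t$: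
\[
L_0=\{z_0\},\ R_0=\{x,z_1\};\qquad L_1=\{z_1\},\ R_1=\{x,z_2\};\qquad L_2=\{z_2\},\ R_2=\{x,z_0\}.
\]
The half $R_1$ meets the right half $R_0$ of the earlier corner in $x$. For this very reason $L_1$ cannot meet the left half $L_2$ of the later corner: the arc $v_0xv_1$ cuts $L_1$ off from $v_2$. The left halves give the compatible detours $v_0z_1v_1$ and $v_1z_2v_2$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\coordinate (a) at (0,0); \coordinate (b) at (2.5,4); \coordinate (c) at (5,0);
\coordinate (x) at (2.5,1.33); \coordinate (p) at (1.8,1.9);
\coordinate (q) at (3.2,1.9); \coordinate (r) at (2.5,0.55);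
\draw (a)--(b)--(c)--(a);
\draw (c)--(x) (p)--(x) (q)--(x) (r)--(x) (a)--(r)--(c);
\draw[dashed,thick] (a)--(x)--(b);
\draw[ultra thick] (a)--(p)--(b)--(q)--(c);
\foreach \v in {a,b,c,x,p,q,r} \fill (\v) circle (2pt);
\node[left] at (a) {$v_0$}; \node[above] at (b) {$v_1$}; \node[right] at (c) {$v_2$};
\node[left] at (p) {$z_1$}; \node[right] at (q) {$z_2$}; \node[below] at (r) {$z_0$};
\node at (2.28,0.98) {$x$};
\end{tikzpicture}
\caption{A triangle $v_0v_1v_2$ with vertices on $P$ and four vertices off $P$ inside. The edges $v_0x$ and $xv_1$ (dashed) separate $z_1$ from $v_2$. The paths $v_0z_1v_1$ and $v_1z_2v_2$ (bold) are detours without common inner vertices.}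
\label{fig:triangle}
\end{figure}

The example shows the first difficulty, overlap of detours, and its cure: at each corner one of the two halves avoids the corresponding halves on one side (Lemma~\ref{lem:halves}). It also shows the second difficulty. Since $P$ is longest and $v_0z_0xz_1v_1$ has gain $3$, we have $b-a-1\ge3$: the edge $v_0v_1$ spans a stretch of $P$, and the vertices of this stretch may have detours of their own, whose intervals lie inside $[a,b]$. Such nesting cannot be resolved for all detours together. Indeed a compatible family gains at most $N$, whereas by Remark~\ref{rem:nolinear} the weight of $P$ is not $\mathcal O(N)$. It can be resolved for one size $2^j$ at a time: a detour has to be given up only if a detour of size at least $2^j$ is nested inside it, the nesting has the shape of a forest, and the leaves of the forest pay for the branching (Lemma~\ref{lem:count}). Each size then contributes $\mathcal O(N)$, which is the term $22JN$ in Theorem~\ref{thm:trunc}.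

\section{Regions and corners}\label{sec:K}

We need a plane graph $K$ on $V(P)$ whose faces play the role of the triangle in Example~\ref{ex:triangle}. Each angle of $K$ at a vertex $p$ should collect neighbors of $p$ off $P$ and come with a path through them that ends at the two neighbors of $p$ in $K$ bounding the angle. If $G$ is a triangulation, $G[V(P)]$ has this property. In general $C_p$ may reach $P$ at a vertex $w$ that shares a face with $p$ without being adjacent to it, and then we add an edge $pw$ inside that face.

\subsection*{The graphs $K$ and $G^+$}
For a face $f$ of $G$ let $\mu(f)$ be the number of vertices of $P$ on $\partial f$. If $\mu(f)\ge2$, an \emph{ear} of $f$ is a subpath of $\partial f$ between two cyclically consecutive vertices of $P$; it is \emph{long} if it has an inner vertex. An ear that is not long is an edge of $G$ with both ends on $P$. Inside each face $f$ we draw \emph{virtual edges}: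
\begin{itemize}
\item if $\mu(f)\ge3$, one for each long ear, joining the ends of the ear and running close to it, so that the disks bounded by the long ears and their virtual edges are pairwise disjoint;
\item if $\mu(f)=2$ and the two vertices of $P$ on $\partial f$ are nonadjacent, a single one joining them.
\end{itemize}
Let $G^+$ be the plane graph obtained from $G$ by adding all virtual edges, and let $K=G^+[V(P)]$. Thus the edges of $K$ are the edges of $G$ with both ends on $P$ and the virtual edges, and every other edge of $G^+$ is an edge of $G$ with an end off $P$. The faces of $G^+$ are called \emph{cells}.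

\begin{lemma}\label{lem:cells}
The graph $G^+$ is simple and $3$-connected, and $|E(K)|\le3N-6$. Every cell is of one of the following types:
\begin{enumerate}
\item[(a)] it is a face of $G$ with at most one vertex of $P$ on its boundary;
\item[(b)] it is bounded by a long ear of a face of $G$ and an edge of $K$ joining the ends of this ear;
\item[(c)] all vertices on its boundary lie on $P$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $\mu(f)\ge3$, the ends of a long ear are not consecutive on $\partial f$, because one segment of $\partial f$ between them contains an inner vertex of the ear and the other a third vertex of $P$. By (F1) they are nonadjacent. So every virtual edge joins two vertices that are nonadjacent in $G$. Different virtual edges in the same face have different pairs of ends, since different ears do when $\mu(f)\ge3$; virtual edges in different faces have different pairs of ends by (F2). Hence $G^+$ is simple. It is $3$-connected because it contains $G$ as a spanning subgraph, and its subgraph $K$ is a simple plane graph on $N\ge4$ vertices, which gives the bound on $|E(K)|$.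

Each cell is a piece into which a face $f$ of $G$ is cut by its virtual edges. If $\mu(f)\le1$, then $f$ is a cell of type (a). If $\mu(f)=2$ and the two vertices are adjacent, then by (F1) one ear is the edge between them and the other is long, so $f$ is a cell of type (b). If $\mu(f)=2$ and they are nonadjacent, both ears are long and the virtual edge cuts $f$ into two cells of type (b). If $\mu(f)\ge3$, each long ear gives a cell of type (b), and the remaining central piece is bounded by virtual edges and ears that are single edges, so it is of type (c).
\end{proof}

Simplicity is the reason for drawing only one virtual edge when $\mu(f)=2$. It rests on (F2): in $\Theta_M$ the vertices $x$ and $y$ lie on $M$ common faces. Lemma~\ref{lem:faces} applies to $G^+$, and below we use it for $G^+$.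

\subsection*{The disk}
Detours have to be compared through their intervals, so we need to know how the faces of $K$ lie along $P$. Cut the sphere along $P$. The result is a closed disk $\Delta$ whose boundary is a polygon with the points
\[
u_1,u_2,\dots,u_N,l_{N-1},\dots,l_2
\]
in this cyclic order, where $u_1=p_1$, $u_N=p_N$, and $u_i,l_i$ are the two copies of $p_i$ for $1<i<N$ (Figure~\ref{fig:disk}). The points $u_1,\dots,u_N$ are \emph{upper} and $l_2,\dots,l_{N-1}$ are \emph{lower}. Different upper points are copies of different vertices, and we often write $u_i$ for the vertex $p_i$.

The edges of $K$ not on $P$ become pairwise noncrossing chords of $\Delta$. They cut $\Delta$ into \emph{regions}, which are the faces of $K$. By induction on the number of chords, the closure $\overline F$ of a region $F$ in $\Delta$ is a closed disk, a polygon whose \emph{corners} are at distinct boundary points of $\Delta$, met in the cyclic order, and whose \emph{sides} are edges of $K$. Every region has at least three corners, since two sides with the same two ends would be parallel edges of $K$. The corners are the angles of $K$, so their total number is $2|E(K)|\le6N$. Each vertex off $P$ lies in a region, and so does each cell,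 being connected and disjoint from $K$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.1]
\fill[gray!15] (150:1)--(60:1)--(30:1)--(270:1)--cycle;
\fill[gray!40] (150:1)--(120:1)--(90:1)--(60:1)--cycle;
\foreach \s in {0,30,...,330} \draw (\s:1)--(\s+30:1);
\draw[thick] (150:1)--(60:1) (150:1)--(270:1) (30:1)--(270:1);
\foreach \i/\s in {1/180,2/150,3/120,4/90,5/60,6/30,7/0}
  {\fill (\s:1) circle (0.8pt); \node at (\s:1.14) {$u_{\i}$};}
\foreach \i/\s in {2/210,3/240,4/270,5/300,6/330}
  {\fill (\s:1) circle (0.8pt); \node at (\s:1.14) {$l_{\i}$};}
\node at (0,0.1) {$F$}; \node at (105:0.84) {$F'$};
\end{tikzpicture}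
\caption{A schematic picture of the disk $\Delta$ obtained by cutting the sphere along a path on seven vertices, with three chords. The region $F$ has the lower corner $l_4$, so it is open; its corners at $u_2$ and $u_6$ are extreme and its corner at $u_5$ is regular. The region $F'$ is closed, lies beneath the side $u_2u_5$ of $F$, and all its corners are regular.}
\label{fig:disk}
\end{figure}

\subsection*{Corners}
Let $c$ be the corner of a region $F$ at a copy of $p\in V(P)$. Let $e=pw$ and $e'=pw'$ be the sides of $F$ before and after $c$ in the cyclic order. Let $py_1,\dots,py_\ell$ be the edges of $G^+$ strictly inside the angle of $c$, ordered from $e$ to $e'$, and put $\ell(c)=\ell$. These edges are not in $K$, so they are edges of $G$ and all $y_i$ are off $P$. Every edge from $p$ to a vertex off $P$ lies inside exactly one corner, so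
\begin{equation}\label{eq:degree}
\deg_G(p)=\deg_{G[V(P)]}(p)+\sum_{c\text{ at a copy of }p}\ell(c).
\end{equation}
If $\ell(c)\ge1$, then $p\notin\{p_1,p_N\}$. In this case $\deg_K(p)\ge2$, so $e\ne e'$, and $w\ne w'$ because $K$ is simple. Let $Z_0,Z_1,\dots,Z_\ell$ be the cells whose angles at $p$ lie between consecutive members of the sequence $e,py_1,\dots,py_\ell,e'$. They are distinct and lie in $F$.

\begin{lemma}\label{lem:corner}
Let $\ell=\ell(c)\ge1$.
\begin{enumerate}
\item[(i)] The cells $Z_1,\dots,Z_{\ell-1}$ are of type (a). The cells $Z_0$ and $Z_\ell$ are of type (b); the vertices of $P$ on $\partial Z_0$ are $p$ and $w$, and those on $\partial Z_\ell$ are $p$ and $w'$.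
\item[(ii)] The paths $\partial Z_0-p,\dots,\partial Z_\ell-p$ concatenate to a path
\[
A_c=w\cdots y_1\cdots y_2\cdots\cdots y_\ell\cdots w'
\]
of $G$ whose inner vertices are off $P$ and lie in $F$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Each $Z_i$ has some $y_r$ on its boundary, so it is not of type (c). In a cell of type (b), each of the two vertices of $P$ is incident with the edge of $K$ on the boundary. For $0<i<\ell$ the two edges of $\partial Z_i$ at $p$ are $py_i$ and $py_{i+1}$, which are not in $K$, so $Z_i$ is of type (a). The cycle $\partial Z_0$ contains $e=pw$, hence two vertices of $P$, so $Z_0$ is of type (b) and has no further vertex of $P$. The same argument with $e'$ applies to $Z_\ell$.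

(ii) The degree of $p$ in $G^+$ is at least $\ell+2$, since $e\ne e'$. So $Z_0,\dots,Z_\ell$ are consecutive cells at $p$ but not all of them, and by (F3) for $G^+$ the paths $\partial Z_i-p$ concatenate to a proper subpath of the cycle around $p$. It starts at $w$, passes through $y_1,\dots,y_\ell$ and ends at $w'$. By (i), $w$ and $w'$ are its only vertices on $P$. Each of its edges has an end off $P$, so it is an edge of $G$. An inner vertex lies in some region and in the closure of a cell contained in $F$; since regions are open and disjoint, it lies in $F$.
\end{proof}

We call $\partial Z_i-p$ the \emph{$i$-th piece} of $A_c$, and ``before'' and ``after'' on $A_c$ refer to the direction from $w$ to $w'$. A corner $c$ with $\ell(c)\ge1$ offers three detours, each of gain at least $\ell(c)$ and with all inner vertices in $F$: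
\begin{itemize}
\item the \emph{forward detour}, from $p$ to $y_1$ and along $A_c$ to $w'$;
\item the \emph{backward detour}, from $w$ along $A_c$ to $y_\ell$ and then to $p$;
\item the \emph{bypass} $A_c$, from $w$ to $w'$.
\end{itemize}
Detours offered by corners of different regions have no common inner vertex. We use this without further mention.

\subsection*{Symmetry}
We bound $\ell(c)$ for corners at upper points. Reversing the cyclic order on the boundary of $\Delta$ and exchanging the names $u_i$ and $l_i$ for $1<i<N$ changes neither $K$, nor the regions, nor the numbers $\ell(c)$. So every bound for corners at upper points also holds for corners at $p_1,l_2,\dots,l_{N-1},p_N$. Each corner with $\ell(c)\ge1$ is at one of the points $u_i,l_i$ with $1<i<N$ and is covered by exactly one of the two bounds.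

\section{How regions are nested}\label{sec:nest}

Each side of a region $F$ cuts off a closed arc of the boundary of $\Delta$, namely the arc between its ends that contains no other corner of $F$. Since $F$ has at least three corners, the arcs of two different sides share at most one point. A region $F'\ne F$ lies \emph{across} exactly one side of $F$, and then all its corners lie on the arc of that side. Consequently:
\begin{equation}\label{eq:across}
\parbox{0.82\textwidth}{if $F'\ne F$ and all corners of $F'$ lie on the arc of a side $e$ of $F$, then $F'$ lies across $e$.}
\end{equation}

Let the upper corners of $F$ be at $v_t=u_{i_t}$ for $0\le t\le s$, where $i_0<\dots<i_s$. They are consecutive in the cyclic order, so $e_t=v_{t-1}v_t$ is a side of $F$ for $1\le t\le s$; its arc consists of the upper points with index in $[i_{t-1},i_t]$, the \emph{interval of $e_t$}. The region $F$ is \emph{open} if it has a lower corner and \emph{closed} otherwise. If $F$ is closed, then $s\ge2$ and $v_sv_0$ is its remaining side. If $s\ge1$, the \emph{span} of $F$ is $[i_0,i_s]$. A region $F'$ is \emph{beneath $e_t$}, and \emph{beneath $F$}, if it lies across $e_t$ for some $1\le t\le s$. Then $F'$ is closed and its span is contained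 in $[i_{t-1},i_t]$. In particular an open region is never beneath another region.

\begin{lemma}\label{lem:spans}
Let $F\ne F'$ be regions with at least two upper corners each. If neither is beneath the other, their spans share at most one integer.
\end{lemma}

\begin{proof}
The region $F'$ lies across a side of $F$ other than $e_1,\dots,e_s$.

Let $F$ be open. The arc of this side runs from $v_s$ to a lower point, or between two lower points, or from a lower point to $v_0$. The upper points on it have index at least $i_s$ in the first case and at most $i_0$ in the third; the second case cannot occur, as that arc has no upper point. So the span of $F'$ lies in $[i_s,N]$ or in $[1,i_0]$.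

Let $F$ be closed. Then $F'$ lies across $v_sv_0$, so each upper corner of $F'$ has index at most $i_0$ or at least $i_s$. If all indices are of one kind, we are done. Otherwise two consecutive upper corners of $F'$ have indices $i'\le i_0$ and $i''\ge i_s$. All corners of $F$ lie on the arc of the side $u_{i'}u_{i''}$ of $F'$, so $F$ is beneath $F'$ by~\eqref{eq:across}, a contradiction.
\end{proof}

A corner at an upper point is \emph{extreme} if its region is open and it is at $v_0$ or $v_s$. All other corners at upper points are \emph{regular}. Thus in an open region the regular corners are those with $0<t<s$, and in a closed region all corners are regular. At a regular corner both neighboring corners are upper, namely $v_{t-1}$ and $v_{t+1}$, with indices read cyclically if $F$ is closed. At an extreme corner a neighboring corner is lower, and the interval of a detour toward it is not controlled by the span. The halving argument, which must be free to go forward or backward, is not available there. On the other hand extreme corners occur only in open regions, at most two in each, and open regions are not nested; so they can be treated without halving and without scales.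

\begin{lemma}\label{lem:extreme}
The sum of $\ell(c)$ over all extreme corners $c$ at upper points is at most $3N$.
\end{lemma}

\begin{proof}
We ignore corners with $\ell(c)=0$ and split the others into three classes. In each class we take one detour of gain at least $\ell(c)$ per corner, with at most one corner per region, and show that the intervals share at most one integer pairwise. Lemma~\ref{lem:R} then bounds the sum over each class by $N$.

\emph{Corners at $v_0$ of open regions with $s\ge1$.} Here $w'=v_1$, and the forward detour has interval $[i_0,i_1]$, which lies in the span. Two open regions are not beneath one another, so their spans share at most one integer by Lemma~\ref{lem:spans}.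

\emph{Corners at $v_s$ of open regions with $s\ge1$.} Here $w=v_{s-1}$, and the backward detour has interval $[i_{s-1},i_s]$, which again lies in the span.

\emph{Corners of open regions with $s=0$.} Let $F$ have the single upper corner $u_i$. It has at least two lower corners; let $q<q'$ be their smallest and largest index. The corners before and after $u_i$ are $l_q$ and $l_{q'}$, so the bypass has interval $[q,q']$. Let $F'$ be another region of this class. It has an upper corner, so it does not lie across a side of $F$ with two lower ends. Hence it lies across $u_il_{q'}$ or across $l_qu_i$, and the indices of its lower corners are all at least $q'$ or all at most $q$. So its interval shares at most one integer with $[q,q']$.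
\end{proof}

\section{Half detours inside one region}\label{sec:halves}

Fix a region $F$ with upper corners $v_0,\dots,v_s$. For a regular corner $c$ at $v_t$ write $\ell_t=\ell(c)$, and if $\ell_t\ge1$ write $A_t$, $y^t_i$ and $Z^t_i$ for its path, neighbors and cells. The path $A_t$ runs from $v_{t-1}$ to $v_{t+1}$. If $\ell_t\ge2$, put $h_t=\lfloor\ell_t/2\rfloor$, so $1\le h_t<\ell_t$, and let
\begin{itemize}
\item $L_t$ be the set of inner vertices of $A_t$ at or before $y^t_{h_t}$,
\item $R_t$ be the set of inner vertices of $A_t$ at or after $y^t_{h_t+1}$.
\end{itemize}
Then $L_t\cap R_t=\emptyset$, $|L_t|\ge h_t$ and $|R_t|\ge\ell_t-h_t\ge h_t$.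

In Example~\ref{ex:triangle} the separating arc consisted of edges, because every inner vertex of $A_t$ was a neighbor of $v_t$. In general we have to reach a vertex of $A_t$ through a cell. For a regular corner at $v_t$ with $\ell_t\ge1$ and an inner vertex $x$ of $A_t$, let $\sigma(t,x)$ be the edge $v_tx$ if $x$ is one of the $y^t_i$. Otherwise $x$ is an inner vertex of exactly one piece of $A_t$, say the $i$-th, and we let $\sigma(t,x)$ be an arc from $v_t$ to $x$ whose interior lies in the cell $Z^t_i$. In both cases $\sigma(t,x)$ minus $v_t$ lies in $F$. Two such arcs can cross only if they run in the same cell, and the next lemma says when this happens.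

\begin{lemma}\label{lem:samecell}
Let $t\ne t'$, and suppose that $\sigma(t,x)$ and $\sigma(t',x')$ run in the same cell $Z$. Then one of $v_t,v_{t'}$ immediately precedes the other among the corners of $F$. If $v_r$ is the earlier and $v_{r+1}$ the later of the two, then both $x$ and $x'$ lie on $A_{r+1}$ at or before $y^{r+1}_1$, and on $A_r$ at or after $y^r_{\ell_r}$.
\end{lemma}

\begin{proof}
The boundary of $Z$ contains the two different vertices $v_t,v_{t'}$ of $P$. By Lemma~\ref{lem:corner}(i), $Z$ is the first or the last cell at each of the two corners, and these are its only vertices on $P$. If $Z$ is the first cell at $v_t$, then $v_{t'}=v_{t-1}$; if it is the last, then $v_{t'}=v_{t+1}$; the same holds with $t$ and $t'$ exchanged. Were $Z$ first at both corners, or last at both, each of the two corners would immediately precede the other, which is impossible as $F$ has at least three corners. So $Z$ is the first cell at one of them, $v_{r+1}$, and the last cell at the other, which is then $v_r$. The vertices $x$ and $x'$ lie on $\partial Z$ and off $P$, so they lie on the first piece of $A_{r+1}$, which ends at $y^{r+1}_1$, and on the last piece of $A_r$, which starts at $y^r_{\ell_r}$.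
\end{proof}

\begin{lemma}\label{lem:halves}
Let $0<t<s$ and $\ell_t\ge2$. Then at least one of the following holds.
\begin{enumerate}
\item[(R)] $R_t\cap R_{t'}=\emptyset$ for every regular corner at $v_{t'}$ with $t'<t$ and $\ell_{t'}\ge2$.
\item[(L)] $L_t\cap L_{t''}=\emptyset$ for every regular corner at $v_{t''}$ with $t''>t$ and $\ell_{t''}\ge2$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose $x\in R_t\cap R_{t'}$ and $z\in L_t\cap L_{t''}$ with $t'<t<t''$. Then $x\ne z$. Since $1\le h_r<\ell_r$ for $r\in\{t',t,t''\}$,
\begin{enumerate}
\item[(p)] $x$ is strictly after $y^t_1$ on $A_t$ and strictly after $y^{t'}_1$ on $A_{t'}$;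
\item[(q)] $z$ is strictly before $y^t_{\ell_t}$ on $A_t$ and strictly before $y^{t''}_{\ell_{t''}}$ on $A_{t''}$.
\end{enumerate}
We claim that no two of the arcs $\sigma(t',x)$, $\sigma(t,x)$, $\sigma(t,z)$, $\sigma(t'',z)$ run in the same cell. There are six pairs.
\begin{itemize}
\item $\sigma(t,x)$ and $\sigma(t,z)$. The arc $\sigma(t,x)$ is an edge $v_ty^t_i$ or runs in a cell $Z^t_i$, with $i\ge h_t+1$ in both cases. The arc $\sigma(t,z)$ is an edge $v_ty^t_i$ with $i\le h_t$ or runs in a cell $Z^t_i$ with $i\le h_t-1$. The cells at $v_t$ are distinct.
\item $\sigma(t',x)$ and one of $\sigma(t,x)$, $\sigma(t,z)$. By Lemma~\ref{lem:samecell}, $x$ would be at or before $y^r_1$ on $A_r$ for some $r\in\{t',t\}$, contrary to (p).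
\item $\sigma(t'',z)$ and one of $\sigma(t,x)$, $\sigma(t,z)$. By Lemma~\ref{lem:samecell}, $z$ would be at or after $y^r_{\ell_r}$ on $A_r$ for some $r\in\{t,t''\}$, contrary to (q).
\item $\sigma(t',x)$ and $\sigma(t'',z)$. The corner after $v_{t'}$ is $v_{t'+1}\ne v_{t''}$, because $t''\ge t'+2$. So in Lemma~\ref{lem:samecell} the later corner would be $v_{t'}$, and $x$ would be at or before $y^{t'}_1$ on $A_{t'}$, contrary to (p).
\end{itemize}
Distinct edges meet only in common ends, and edges and vertices do not meet the open cells. So the four arcs meet only in common ends. Hence $\alpha=\sigma(t',x)\cup\sigma(t,x)$ is a simple arc from $v_{t'}$ to $v_t$, and $\beta=\sigma(t,z)\cup\sigma(t'',z)$ is a simple arc from $v_t$ to $v_{t''}$; both lie in the closed disk $\overline F$ with interiors in $F$, and $\alpha\cap\beta=\{v_t\}$.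

The set $\overline F\setminus\alpha$ has two components. One, $U_1$, contains the open boundary arc from $v_{t'}$ to $v_t$ formed by $e_{t'+1},\dots,e_t$. The other, $U_2$, contains the complementary open boundary arc, and with it $v_{t''}$. Near $v_t$ the component $U_1$ is the part of the corner between $e_t$ and $\alpha$. In this corner the side $e_t$ is followed by $Z^t_0$, $v_ty^t_1$, $Z^t_1$, $v_ty^t_2,\dots$ in this order, so by the first item above $\beta$ leaves $v_t$ between $e_t$ and $\alpha$. Thus the connected set $\beta\setminus\{v_t\}$, which avoids $\alpha$, meets both $U_1$ and $U_2$. This is a contradiction.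
\end{proof}

A regular corner at $v_t$ with $\ell_t\ge2$ and $0<t<s$ is of \emph{R-type} if (R) holds and of \emph{L-type} if (L) holds. If $F$ is closed, we declare the corner at $v_0$ to be of R-type and the corner at $v_s$ to be of L-type, when $\ell_0\ge2$ and $\ell_s\ge2$ respectively; for them (R) and (L) hold vacuously. So every regular corner with $\ell_t\ge2$ has at least one type. A corner of R-type has $t<s$ and offers the \emph{half detour} from $v_t$ to $y^t_{h_t+1}$ and along $A_t$ to $v_{t+1}$, with inner vertices $R_t$ and the interval of $e_{t+1}$. A corner of L-type has $t>0$ and offers the half detour from $v_{t-1}$ along $A_t$ to $y^t_{h_t}$ and then to $v_t$, with inner vertices $L_t$ and the interval of $e_t$.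

\begin{lemma}\label{lem:family}
Let $j\ge1$ and let $S$ be a set of regular corners of $F$ with $\ell_t\ge2^j$. There is a compatible family of half detours at corners of $S$ with total gain at least $2^{j-2}|S|$. The interval of each of its detours is the interval of a side $e_r$ incident with a corner of $S$.
\end{lemma}

\begin{proof}
At least half of the corners of $S$ are of R-type or at least half are of L-type. In the first case take the half detours of the corners of R-type. For two of them, at $v_{t'}$ and $v_t$ with $t'<t$, condition (R) at $v_t$ gives $R_t\cap R_{t'}=\emptyset$, and the intervals of the different sides $e_{t'+1}$ and $e_{t+1}$ share at most one integer. In the second case take the corners of L-type and use (L) at the earlier corner $v_{t'}$ and the sides $e_{t'}$ and $e_t$. Each half detour has gain at least $h_t\ge2^{j-1}$, so the total gain is at least $\frac{|S|}2\cdot2^{j-1}$.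
\end{proof}

\section{Regular corners of one size}\label{sec:count}

\begin{lemma}\label{lem:count}
For every $j\ge1$, the number $n$ of regular corners $c$ at upper points with $\ell(c)\ge2^j$ is at most $11\cdot2^{-j}N$.
\end{lemma}

Call these corners \emph{big}, let $n_F$ be the number of big corners of a region $F$, and call $F$ \emph{big} if $n_F\ge1$. A big region has $s\ge2$: closed regions do, and in an open region a regular corner has $0<t<s$. A side $e_t$ of a big region is \emph{occupied} if some big region is beneath it, and \emph{free} otherwise. Let $b_F$ be the number of occupied sides of $F$. A big region with $b_F=0$ is a \emph{leaf}, and $\lambda$ is the number of leaves.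

The plan is to use only detours along free sides, so that different regions do not interfere. A region loses up to two big corners per occupied side. One may picture the big regions as a forest in which $F$ has at least $b_F$ children. The losses in regions with $b_F\ge2$ are bounded by a multiple of the number of leaves, and the leaves are few because each gains $2^j$. Regions with $b_F=1$ are not controlled by a count of leaves, since they do not branch, so each of them must gain in proportion to $n_F$ by itself.

\begin{proof}[Proof of Lemma~\ref{lem:count}]
\emph{Step 1: $\sum_{b_F\ge2}2b_F\le4\lambda$.} For a big region $F$ and an occupied side $e_t$ of $F$, let $\varphi(F,t)$ be a big region beneath $e_t$ whose span is as long as possible. We show that $\varphi$ is injective. Let $F'=\varphi(F,t)=\varphi(F_1,t_1)$. If $F=F_1$, then $t=t_1$, since $F'$ lies across only one side of $F$. Suppose $F\ne F_1$. Both spans contain the span of $F'$, which has at least three integers, so by Lemma~\ref{lem:spans} one region is beneath the other; say $F_1$ is beneath the side $e_r$ of $F$. The corners of $F'$ are upper points with indices in the span of $F_1$, so they lie on the arc of $e_r$, and $r=t$ by~\eqref{eq:across}. Thus $F_1$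 is a big region beneath $e_t$. The span of $F'$ lies in the interval of one side of $F_1$, and $F_1$ has at least three upper corners, so the span of $F_1$ is longer than that of $F'$. This contradicts the choice of $\varphi(F,t)$.

Hence $\sum_Fb_F$ is at most the number of big regions, which is $\lambda$ plus the number of regions with $b_F\ge1$. This gives $\sum_{b_F\ge1}(b_F-1)\le\lambda$, and since $2b\le4(b-1)$ for $b\ge2$,
\begin{equation}\label{eq:branch}
\sum_{b_F\ge2}2b_F\le4\sum_{b_F\ge2}(b_F-1)\le4\lambda .
\end{equation}

\emph{Step 2: compatibility across regions.} Call a detour \emph{admissible for $F$} if its inner vertices lie in $F$ and its interval is $[i_r,i_{r'}]$ with $e_{r+1},\dots,e_{r'}$ all free. If for each big region we choose a compatible family of admissible detours, then the union of these families is compatible. Indeed, let $F\ne F'$ be big. If neither is beneath the other, their spans share at most one integer by Lemma~\ref{lem:spans}. If $F'$ is beneath the side $e_t$ of $F$, then $e_t$ is occupied, so an admissible interval $[i_r,i_{r'}]$ of $F$ has $t\le r$ or $t>r'$. It then shares at most one integer with $[i_{t-1},i_t]$, which contains the span of $F'$.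

\emph{Step 3: $\lambda\le2^{-j}N$.} Let $v_t$ be a big corner of $F$. If $t<s$ and $e_{t+1}$ is free, the forward detour at $v_t$ is admissible; if $t>0$ and $e_t$ is free, the backward detour is admissible. Each has gain at least $2^j$. In a leaf all sides are free, so one of the two is available. Taking one such detour in each leaf, we get $2^j\lambda\le N$ from Step~2 and Lemma~\ref{lem:R}.

\emph{Step 4: the main family.} For each big region $F$ we choose a compatible family of admissible detours and let $\gamma_F$ be its total gain. If $S$ is a set of big corners of $F$ none of which is incident with an occupied side, the family of Lemma~\ref{lem:family} is admissible and has gain at least $2^{j-2}|S|$.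
\begin{itemize}
\item If $b_F=0$, let $S$ be the set of all big corners. Then $\gamma_F\ge2^{j-2}n_F=2^{j-3}\cdot2n_F$.
\item If $b_F=1$ and $n_F\ge4$, let $S$ be the set of big corners not incident with the occupied side. Then $|S|\ge n_F-2\ge n_F/2$ and $\gamma_F\ge2^{j-3}n_F$.
\item If $b_F=1$ and $n_F\le3$, we use a single detour of gain at least $2^j\ge2^{j-3}n_F$ at a big corner $v_t$. If $0<t<s$, one of $e_t,e_{t+1}$ is free, and Step~3 provides the detour. Otherwise $t\in\{0,s\}$ and $F$ is closed. If $t=0$ and $e_1$ is free, or $t=s$ and $e_s$ is free, Step~3 applies again. If $t=0$ and $e_1$ is occupied, then $e_2,\dots,e_s$ are free; the bypass $A_0$ joins $v_s$ and $v_1$, its interval is $[i_1,i_s]$ with $s\ge2$, and it is admissible. If $t=s$ and $e_s$ is occupied, then $e_1,\dots,e_{s-1}$ are free; the bypass $A_s$ joins $v_{s-1}$ and $v_0$, its interval is $[i_0,i_{s-1}]$, and it is admissible.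
\item If $b_F\ge2$, let $S$ be the set of big corners not incident with an occupied side. Then $|S|\ge\max\{0,n_F-2b_F\}$ and $\gamma_F\ge2^{j-2}\max\{0,n_F-2b_F\}\ge2^{j-3}(n_F-2b_F)$.
\end{itemize}
By Step~2 and Lemma~\ref{lem:R}, $\sum_F\gamma_F\le N$. Adding the four bounds and using $\sum_{b_F=0}n_F\ge\lambda$ and~\eqref{eq:branch},
\[
N\ge2^{j-3}\Big(n+\sum_{b_F=0}n_F-\sum_{b_F\ge2}2b_F\Big)\ge2^{j-3}(n-3\lambda).
\]
With Step~3, $n\le8\cdot2^{-j}N+3\lambda\le11\cdot2^{-j}N$.
\end{proof}

\section{Summing over the sizes}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:trunc}]
Let $D=2^{J+1}-1$. For every integer $\ell\ge1$,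
\begin{equation}\label{eq:dyadic}
\min\{\ell,D\}\le1+\sum_{1\le j\le J,\ 2^j\le\ell}2^j .
\end{equation}
Indeed, if $2^r\le\ell<2^{r+1}$ with $0\le r\le J$, the right side is $1+2+\dots+2^r=2^{r+1}-1\ge\ell$, and if $\ell\ge2^{J+1}$ it equals $D$.

Consider the corners with $\ell(c)\ge1$. By the symmetry described at the end of Section~\ref{sec:K}, each of them is extreme or regular on its own side of $P$, upper or lower, and Lemmas~\ref{lem:extreme} and~\ref{lem:count} hold on both sides. The extreme corners satisfy $\sum\ell(c)\le2\cdot3N$. For the regular corners we sum~\eqref{eq:dyadic}. The terms $1$ add up to at most $6N$, the total number of corners. For each $j\in\{1,\dots,J\}$ the terms $2^j$ add up to at most $2\cdot2^j\cdot11\cdot2^{-j}N=22N$. Finally $G[V(P)]$ is a subgraph of $K$, so $\sum_{p\in V(P)}\deg_{G[V(P)]}(p)\le2|E(K)|\le6N$.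

For $x,y\ge0$ we have $\min\{x+y,D\}\le\min\{x,D\}+\min\{y,D\}$. Applying this to~\eqref{eq:degree} gives
\begin{align*}
\sum_{p\in V(P)}\min\{\deg_G(p),D\}
&\le\sum_{p\in V(P)}\deg_{G[V(P)]}(p)+\sum_c\min\{\ell(c),D\}\\
&\le6N+6N+(6N+22JN)=(22J+18)\,N.
\end{align*}
This proves Theorem~\ref{thm:trunc}, and with it Theorem~\ref{thm:upper}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{MCW}
\emph{Midsummer Combinatorial Workshop 2008},
\texttt{https://kam.mff.cuni.cz/kamserie/clanky/2009/s916.pdf}.

\end{thebibliography}
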